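\title{Best rational approximation of $|x|^\alpha$ off the diagonal of the Walsh table}

\begin{abstract}
Let $E_{mn}$ be the error of best uniform approximation of $|x|^\alpha$ on $[-1,1]$, where $\alpha>0$ is not an even integer, by real rational functions with numerator degree at most $m$ and denominator degree at most $n$. We prove the conjecture that $-\log E_{mn}/(\pi\sqrt{\alpha n})$ has a limit when $m+n\to\infty$ and $m/n\to c\in(0,\infty)$; the limit is $\min(1,\sqrt c)$. More generally, $-\log E_{mn}=(1+o(1))\bigl(\pi\sqrt{\alpha\min(m,n)}+\alpha\log\max(m,n)\bigr)$ whenever $\min(m,n)\to\infty$. The lower bound for $E_{mn}$ comes from locating the zeros of the error function in the slit plane, the upper bound from a multipoint interpolant multiplied or divided by a polynomial.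
\end{abstract}

\section{Introduction}\label{sec:intro}

For integers $m,n\ge0$ let $\mathcal R_{mn}$ be the set of quotients $p/q$ of real polynomials with $\deg p\le m$, $\deg q\le n$, $q\not\equiv0$. Fix a real number $\alpha>0$ that is not an even integer, and put
\[
E_{mn}=\inf_{r\in\mathcal R_{mn}}\ \sup_{-1\le x\le1}\bigl|\,|x|^\alpha-r(x)\bigr| .
\]
Even integers are excluded because for them $|x|^\alpha$ is a polynomial and $E_{mn}=0$ once $m\ge\alpha$. The best approximants, indexed by $(m,n)$, form the Walsh table of $|x|^\alpha$. Its first entry is the constant $\frac12$, with $E_{00}=\frac12$, and $E_{mn}$ does not increase when $m$ or $n$ increases. We ask how fast $E_{mn}$ decreases as one moves through the table in a given direction.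

For $c\in(0,\infty)$, a \emph{ray sequence} $N_c$ with ratio $c$ is an infinite sequence of pairs $(m,n)$ with $m+n\to\infty$ and $m/n\to c$. The following estimate is known: for every ray sequence $N_c$ and all constants $\underline c<\min(1,\sqrt c)$ and $\overline c>\max(1,\sqrt c)$,
\begin{equation}\label{eq:known}
e^{-\pi\overline c\sqrt{\alpha n}}\le E_{mn}\le e^{-\pi\underline c\sqrt{\alpha n}}
\end{equation}
for all $(m,n)\in N_c$ with $m+n$ large. For $c=1$ it gives $-\log E_{nn}\sim\pi\sqrt{\alpha n}$ on the diagonal. Conversely, the diagonal case implies \eqref{eq:known} for every $c$, because $E_{mn}$ lies between the diagonal errors of orders $\max(m,n)$ and $\min(m,n)$. So \eqref{eq:known} does not tell how much the $|m-n|$ surplus degrees gain. It is conjectured in \cite{table} that for every $c\in(0,\infty)$ and every ray sequence $N_c$ the limit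
\begin{equation}\label{eq:limit}
\lim_{\substack{m+n\to\infty\\ (m,n)\in N_c}}\frac{-\log E_{mn}}{\pi\sqrt{\alpha n}}
\end{equation}
exists. By \eqref{eq:known}, its value must then lie between $\min(1,\sqrt c)$ and $\max(1,\sqrt c)$.

A count of parameters suggests a value. The family $\mathcal R_{mn}$ has $m+n+1$ free parameters, as many as a diagonal family of order $(m+n)/2$, and this would give $\sqrt{(1+c)/2}$. The limit does exist, but for $c\ne1$ it is smaller: on the scale of \eqref{eq:limit} the surplus degrees gain nothing.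

\begin{theorem}\label{thm:ray}
For every $c\in(0,\infty)$ and every ray sequence $N_c$, the limit \eqref{eq:limit} exists and equals $\min(1,\sqrt c)$.
\end{theorem}

What the surplus degrees do gain is a power of the larger degree.

\begin{theorem}\label{thm:general}
As $\min(m,n)\to\infty$, with no restriction on $m/n$,
\[
-\log E_{mn}=\pi\sqrt{\alpha\min(m,n)}+\alpha\log\max(m,n)+o\Bigl(\sqrt{\min(m,n)}+\log\max(m,n)\Bigr).
\]
\end{theorem}

\begin{corollary}\label{cor:kappa}
Let $\min(m,n)\to\infty$ along a sequence of pairs $(m,n)$, and let $\kappa\in[0,\infty]$. Then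
\[
\frac{-\log E_{mn}}{\pi\sqrt{\alpha\min(m,n)}}\to1+\frac{\sqrt\alpha}{\pi}\,\kappa
\qquad\text{if and only if}\qquad
\frac{\log\max(m,n)}{\sqrt{\min(m,n)}}\to\kappa .
\]
\end{corollary}

Thus the larger degree changes the diagonal rate only when it is exponentially large in the square root of the smaller degree.

Section~\ref{sec:reduction} reduces these statements to a lower and an upper bound for the approximation of $x^{\alpha/2}$ on $[0,1]$. Section~\ref{sec:models} works out two model cases, one for each term in Theorem~\ref{thm:general}. The lower bound is proved in Section~\ref{sec:lower} and the upper bound in Section~\ref{sec:upper}.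

\section{Reduction to two estimates on $[0,1]$}\label{sec:reduction}

Put $\beta=\alpha/2$, a positive number that is not an integer, and
\[
e_{MN}=\inf_{r\in\mathcal R_{MN}}\ \sup_{0\le x\le1}|x^\beta-r(x)| .
\]
We use the classical theorem (Walsh, Achieser) that a continuous function on a compact interval has exactly one best approximant in $\mathcal R_{mn}$. Written in lowest terms, the best approximant has no pole on the interval, since its distance to the function is finite.

\begin{lemma}\label{lem:even}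
If $M=\lfloor m/2\rfloor$ and $N=\lfloor n/2\rfloor$, then $E_{mn}=e_{MN}$.
\end{lemma}

\begin{proof}
If $r\in\mathcal R_{MN}$, then $r(x^2)\in\mathcal R_{mn}$, and the error of $r(x^2)$ for $|x|^\alpha$ on $[-1,1]$ equals the error of $r$ for $x^\beta$ on $[0,1]$. Hence $E_{mn}\le e_{MN}$. Conversely, let $r=p/q$ be the best approximant of $|x|^\alpha$ in $\mathcal R_{mn}$, in lowest terms; $r\not\equiv0$ because $E_{mn}\le\frac12<1$. The function $r(-x)$ is also best, so $p(-x)q(x)=p(x)q(-x)$ by uniqueness. Since $p$ and $q$ are coprime, $p(x)$ divides $p(-x)$, so $p(-x)=\pm p(x)$, and then $q(-x)=\pm q(x)$ with the same sign. The minus sign would force $p(0)=q(0)=0$. So $p$ and $q$ are polynomials in $x^2$, $r(\sqrt x)\in\mathcal R_{MN}$, and $e_{MN}\le E_{mn}$.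
\end{proof}

From now on
\[
k=\min(M,N),\qquad K=\max(M,N).
\]
The letter $C$ denotes constants that depend only on $\beta$; constants $C_\lambda$ and $C_\varphi$ may depend also on the parameter shown. All may change from line to line.

\begin{proposition}[lower bound for the error]\label{prop:lower}
Let $\lambda\in(2,3]$. For all $A\ge\pi$ and all $M,N$ with $K\ge2$,
\[
\log\frac1{e_{MN}}\le\beta\lambda\log K+2\beta A+C+2\pi\sqrt\beta\,\Bigl(k+C_\lambda\Bigl(1+\frac{k+\log K}{A}\Bigr)\Bigr)^{1/2}.
\]
\end{proposition}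

\begin{proposition}[upper bound for the error]\label{prop:upper}
Let $\varphi\in(0,\frac12)$. For all $M,N$ with $k$ sufficiently large,
\[
\log\frac1{e_{MN}}\ge2\pi\sqrt{\beta(1-2\varphi)k}+2\beta\log K-C_\varphi-C\log\bigl(\sqrt k+\log K+2\bigr).
\]
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:ray} and~\ref{thm:general} and Corollary~\ref{cor:kappa}]
Put $X=\sqrt k+\log K$ and $Y=\log(1/e_{MN})-2\pi\sqrt{\beta k}-2\beta\log K$. Since $\sqrt{a+b}\le\sqrt a+\sqrt b$ and $\sqrt{1+a}\le1+a$,
\[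
\Bigl(k+C_\lambda\Bigl(1+\frac{k+\log K}A\Bigr)\Bigr)^{1/2}\le\sqrt k\,\Bigl(1+\frac{C_\lambda}A\Bigr)+\sqrt{C_\lambda}+\sqrt{C_\lambda\log K/A}.
\]
Fix $\lambda$ and $A$ and let $K\to\infty$. Then $X\ge\log K\to\infty$ and $\sqrt{\log K}/X\to0$, so Proposition~\ref{prop:lower} gives $\limsup Y/X\le\beta(\lambda-2)+2\pi\sqrt\beta\,C_\lambda/A$. Letting $A\to\infty$ and then $\lambda\to2$, we obtain
\begin{equation}\label{eq:limsup}
\limsup_{K\to\infty}\ Y/X\le0 .
\end{equation}
For fixed $\varphi$, Proposition~\ref{prop:upper} gives $\liminf_{k\to\infty}Y/X\ge2\pi\sqrt\beta\,(\sqrt{1-2\varphi}-1)$, and the right side tends to $0$ with $\varphi$. Hence $Y=o(X)$ as $k\to\infty$. With $M,N$ as in Lemma~\ref{lem:even}, $2k$ differs from $\min(m,n)$ and $2K$ from $\max(m,n)$ by at most $1$. So $2\pi\sqrt{\beta k}=\pi\sqrt{2\alpha k}=\pi\sqrt{\alpha\min(m,n)}+O(1)$ and $2\beta\log K=\alpha\log\max(m,n)+O(1)$, and Theorem~\ref{thm:general} follows.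

Dividing by $\pi\sqrt{\alpha\min(m,n)}$ turns Theorem~\ref{thm:general} into
\[
\frac{-\log E_{mn}}{\pi\sqrt{\alpha\min(m,n)}}=(1+o(1))\Bigl(1+\frac{\sqrt\alpha}\pi\cdot\frac{\log\max(m,n)}{\sqrt{\min(m,n)}}\Bigr),
\]
which gives Corollary~\ref{cor:kappa}. Along a ray sequence both degrees tend to infinity and $\max(m,n)/\min(m,n)$ is bounded, so the corollary applies with $\kappa=0$. Since $\sqrt{\min(m,n)/n}\to\min(1,\sqrt c)$, Theorem~\ref{thm:ray} follows.
\end{proof}

The argument does not use \eqref{eq:known}. A reader interested only in Theorem~\ref{thm:ray} may instead skip Section~\ref{sec:upper}: along $N_c$ the bound \eqref{eq:limsup} shows that the upper limit in \eqref{eq:limit} is at most $\min(1,\sqrt c)$, and the right-hand inequality in \eqref{eq:known}, with $\underline c\uparrow\min(1,\sqrt c)$, shows that the lower limit is at least $\min(1,\sqrt c)$.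

\section{Two model cases}\label{sec:models}

\subsection{Green functions}\label{sub:green}

Let $D$ be a domain in the Riemann sphere $\widehat{\mathbb C}$ with nonempty boundary. We use the minimum principle in this form: if $v$ is harmonic in $D$ except at finitely many points, where $v\to+\infty$, and $\liminf_{z\to\xi}v(z)\ge0$ at every boundary point $\xi$ of $D$ in $\widehat{\mathbb C}$, then $v\ge0$ in $D$. The Green function of $D$ with pole $w\in D$ is the function of $z$ that is harmonic in $D\setminus\{w\}$, tends to $0$ at the boundary, and differs from $-\log|z-w|$ (from $\log|z|$ if $w=\infty$) by a function harmonic near $w$. It is positive, symmetric in $z$ and $w$, invariant under conformal maps, and it increases when $D$ increases. We also use the mean value formula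
\begin{equation}\label{eq:mean}
\int_{-\pi}^\pi\log|e^{t+i\theta}-w|\,d\theta=2\pi\max(t,\log|w|)\qquad(t\in\mathbb R,\ w\in\mathbb C).
\end{equation}
Two domains occur.

\emph{The slit plane} $\Omega=\mathbb C\setminus(-\infty,0]$ is the domain of the principal branch of $z^\gamma$. The map $z\mapsto\sqrt z$ takes $\Omega$ onto the right half plane, so its Green function is
\[
G(z,\zeta)=\log\left|\frac{\sqrt z+\overline{\sqrt\zeta}}{\sqrt z-\sqrt\zeta}\right| .
\]
On the positive axis $G$ is controlled by the kernel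
\[
\chi(v)=\log\coth\frac{|v|}4=\log\frac{1+e^{-|v|/2}}{1-e^{-|v|/2}}=\sum_{l\ \mathrm{odd}}\frac2l\,e^{-l|v|/2},
\]
which is even, positive and decreasing in $|v|$. Since $\sum_{l\ \mathrm{odd}}l^{-2}=\pi^2/8$, termwise integration gives
\begin{equation}\label{eq:chi}
\int_v^\infty\chi=\sum_{l\ \mathrm{odd}}\frac4{l^2}\,e^{-lv/2}\le\frac{\pi^2}2\,e^{-v/2}\quad(v\ge0),\qquad\int_{-\infty}^\infty\chi=\pi^2 .
\end{equation}

\begin{lemma}\label{lem:G}
Let $\zeta\in\Omega$, $\tau=\log|\zeta|$ and $t\in\mathbb R$. Then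
\[
G(e^t,\zeta)\le\chi(t-\tau),\qquad\int_{-\pi}^\pi G(e^{t+i\theta},\zeta)\,d\theta\le\pi^2e^{-|t-\tau|/2}.
\]
\end{lemma}

\begin{proof}
Write $\omega=\sqrt\zeta=|\omega|e^{i\psi}$ with $|\psi|<\pi/2$. For real $w>0$,
\[
\frac{|w+\bar\omega|^2}{|w-\omega|^2}=\frac{w^2+|\omega|^2+2w|\omega|\cos\psi}{w^2+|\omega|^2-2w|\omega|\cos\psi}\le\Bigl(\frac{w+|\omega|}{w-|\omega|}\Bigr)^2,
\]
and for $w=e^{t/2}$ the right side is $\coth^2(|t-\tau|/4)$. For the second bound let $w=e^{(t+i\theta)/2}$. If $t<\tau$, then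
\[
G=\log|1+w/\bar\omega|-\log|1-w/\omega|=\sum_{l\ge1}\frac1l\operatorname{Re}\bigl[(-1)^{l+1}(w/\bar\omega)^l+(w/\omega)^l\bigr];
\]
if $t>\tau$, the same holds with $\bar\omega/w$ and $\omega/w$ in place of $w/\bar\omega$ and $w/\omega$. Since $\int_{-\pi}^\pi e^{\pm il\theta/2}\,d\theta=\frac4l\sin\frac{l\pi}2$ vanishes for even $l$, in both cases
\[
\int_{-\pi}^\pi G(e^{t+i\theta},\zeta)\,d\theta=\sum_{l\ \mathrm{odd}}\frac8{l^2}\,e^{-l|t-\tau|/2}\cos(l\psi)\sin\frac{l\pi}2\le\pi^2e^{-|t-\tau|/2}.
\]
The case $t=\tau$ follows from Fatou's lemma, as $G\ge0$.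
\end{proof}

\emph{The complement of an interval.} For a compact interval $I$ let $g_I$ be the Green function of $\widehat{\mathbb C}\setminus I$. The map $\xi\mapsto\xi+\sqrt{\xi^2-1}$ takes the complement of $[-1,1]$ onto the exterior of the unit disc. With $\xi=2y-1$ it equals $(\sqrt y+\sqrt{y-1})^2$ for a suitable choice of the roots, so
\begin{equation}\label{eq:ginf}
g_{[0,1]}(y,\infty)\le2\log\bigl(\sqrt{|y|}+\sqrt{|y|+1}\bigr)\le\min\bigl(2\sqrt{|y|},\ \log(4|y|+4)\bigr);
\end{equation}
for the first term of the minimum note that $\log(s+\sqrt{s^2+1})$ vanishes at $s=0$ and has derivative at most $1$. If $R\not\equiv0$ is a rational function with $|R|\le b$ on $I$, and $w_1,w_2,\dots$ are its poles in $\widehat{\mathbb C}$ repeated with multiplicity, then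
\begin{equation}\label{eq:growth}
\log|R(z)|\le\log b+\sum_jg_I(z,w_j)\qquad(z\notin I).
\end{equation}
Indeed, the right side minus the left side is harmonic at the poles of $R$, tends to $+\infty$ at its zeros, and has nonnegative lower limits on $I$.

\subsection{A small error needs many zeros}\label{sub:zeros}

On the two sides of the negative axis $z^\gamma$ takes the values $|x|^\gamma e^{\pm i\pi\gamma}$, which are not real when $\gamma\notin\mathbb Z$, while a real rational function is real there. So the relative error $(R(z)-z^\gamma)/z^\gamma$ is bounded below on the boundary of $\Omega$, and inside $\Omega$ it can be small only because of its zeros.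

\begin{lemma}\label{lem:pointwise}
Let $R\not\equiv0$ be a real rational function, let $\gamma\in\mathbb R\setminus\mathbb Z$, and let $f(z)=R(z)-z^\gamma$ in $\Omega$. Then $f$ has finitely many zeros $\zeta_j$ in $\Omega$, and, with the zeros repeated according to multiplicity,
\[
\log\bigl(|f(z)|\,|z|^{-\gamma}\bigr)\ge\log|\sin\pi\gamma|-\sum_jG(z,\zeta_j)\qquad(z\in\Omega).
\]
\end{lemma}

\begin{proof}
We claim that $\liminf|f(z)||z|^{-\gamma}\ge|\sin\pi\gamma|>0$ at every boundary point. At $x<0$ either $R$ has a pole and $|f|\to\infty$, or $R(x)$ is real and the limits of $|f|$ from the two sides satisfy $|R(x)-|x|^\gamma e^{\pm i\pi\gamma}|\ge|x|^\gamma|\sin\pi\gamma|$. At $0$ we have $R(z)\sim bz^p$ with $b\ne0$ and $p\in\mathbb Z$; as $p\ne\gamma$, the quantity $|R(z)z^{-\gamma}-1|$ tends to $\infty$ or to $1$. At $\infty$ the same argument applies, with $p$ the degree of the numerator minus the degree of the denominator. By the claim the zeros of $f$ lie in a compact subset of $\Omega$, so they are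 finite in number. The function $v=\log(|f||z|^{-\gamma})-\log|\sin\pi\gamma|+\sum_jG(\cdot,\zeta_j)$ is harmonic at the zeros of $f$, tends to $+\infty$ at its poles, and has nonnegative lower limits at the boundary since $G\ge0$. Hence $v\ge0$.
\end{proof}

\begin{example}[the diagonal for $\sqrt x$]\label{ex:sqrt}
Let $\beta=\frac12$, let $r=P/Q\in\mathcal R_{kk}$ be the best approximant of $\sqrt x$ in lowest terms, and write $e_{kk}=e^{-L}$. With $z=w^2$, $\operatorname{Re}w>0$,
\[
f(w^2)=r(w^2)-w=\frac{P(w^2)-wQ(w^2)}{Q(w^2)} .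
\]
The numerator is a nonzero polynomial in $w$ of degree at most $2k+1$, so $f$ has at most $2k+1$ zeros $\zeta_j$ in $\Omega$. At $x=e^t$, $t\le0$, the relative error $|f(x)|x^{-1/2}$ is at most $e^{-L-t/2}$. Lemmas~\ref{lem:pointwise} and~\ref{lem:G} give
\[
\sum_j\chi(t-\log|\zeta_j|)\ge L+\frac t2\qquad(t\le0).
\]
The translates of $\chi$ must cover the triangle under the graph of $L+t/2$ over $[-2L,0]$. The triangle has area $L^2$ and each translate has area $\pi^2$. Therefore $L^2\le\pi^2(2k+1)$, that is, $e_{kk}\ge e^{-\pi\sqrt{2k+1}}$.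
\end{example}

For general $\beta$ the triangle lies under $L+\beta t$ and has area $L^2/(2\beta)$; covering it with $2k$ translates of $\chi$ gives $L=2\pi\sqrt{\beta k}$, the first term in Theorem~\ref{thm:general}. Off the diagonal, the numerator in Example~\ref{ex:sqrt} has degree up to $\max(2M,2N+1)$, and the same argument yields only $L\le\pi\sqrt{2K+1}$. The error really may have many more than $2k$ zeros. The point is that the surplus zeros cannot lie where most of the triangle is.

\subsection{Polynomials of degree $K$ do not resolve scales below $K^{-2}$}\label{sub:poly}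

\begin{example}[polynomial approximation]\label{ex:poly}
Let $\lambda>2$. We show that $e_{K0}\ge b\,K^{-\lambda\beta}$ for large $K$, with $b>0$ independent of $K$. Let $P$ be the best polynomial approximant of degree at most $K$, with error $\varepsilon\le\frac12$. Then $|P|\le\frac32$ on $[0,1]$, so \eqref{eq:growth} and \eqref{eq:ginf} give $|P(z)|\le\frac32e^{2K\sqrt{|z|}}\le12$ for $|z|\le K^{-2}$. By Cauchy's estimate $|P^{(J)}|\le12\,J!\,(2K^2)^J$ on $[0,\frac12K^{-2}]$. Fix an integer $J>\lambda\beta/(\lambda-2)$, put $h=K^{-\lambda}$, and consider the difference $\sum_{j=0}^J(-1)^{J-j}\binom Jj u((j+1)h)$, which equals $h^Ju^{(J)}(\xi)$ for some $\xi\in(h,(J+1)h)$. For $u=x^\beta$ it equals $b_0h^\beta$ by scaling, where $b_0$ depends only on $\beta$ and $J$, and $b_0\ne0$ because the $J$th derivative of $x^\beta$ has no zero on $(0,\infty)$. For large $K$ we have $(J+1)h\le\frac12K^{-2}$, and so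
\[
2^J\varepsilon\ge|b_0|K^{-\lambda\beta}-12\,J!\,2^JK^{-(\lambda-2)J},
\]
where the first term dominates.
\end{example}

A pole of order $K$ at infinity contributes the factor $e^{2K\sqrt{|z|}}$, which is bounded on the disc $|z|\le K^{-2}$. One therefore expects a function of type $(K,k)$ to behave on $[0,K^{-2}]$ like a function of type $(k,k)$. The substitution $x=ay$ shows that the best error of type $(k,k)$ for $x^\beta$ on $[0,a]$ is $a^\beta e_{kk}$. With $a=K^{-2}$ this suggests $e_{MN}\approx K^{-2\beta}e_{kk}$, which is Theorem~\ref{thm:general}. To prove it we show that the error has at most about $2k$ zeros in a disc of radius slightly smaller than $K^{-2}$, and we run the covering argument on the part of the triangle that lies below that scale.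

\section{The lower bound: locating the zeros}\label{sec:lower}

Fix $\lambda\in(2,3]$ and $M,N$ with $K\ge2$. Let $r\in\mathcal R_{MN}$ be the best approximant of $x^\beta$ on $[0,1]$, in lowest terms, and put $\varepsilon=e_{MN}$, $L=\log(1/\varepsilon)$. Then $\varepsilon>0$ because $x^\beta$ is not rational, and $\varepsilon\le\frac12$, so $r\not\equiv0$.

The count of zeros below costs two zeros for each degree of the denominator, so the denominator must carry the smaller degree. We therefore set
\[
(R,\gamma)=(r,\beta)\ \text{ if }M\ge N,\qquad(R,\gamma)=(1/r,-\beta)\ \text{ if }M<N .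
\]
In both cases $R=P/Q$ with real coprime polynomials, $\deg P\le K$, $\deg Q\le k$, and $|\sin\pi\gamma|=|\sin\pi\beta|\ne0$. Let $f(z)=R(z)-z^\gamma$ in $\Omega$, with zeros $\zeta_j$, let $\tau_j=\log|\zeta_j|$, and let
\[
\nu(t)=\#\{j:\tau_j<t\}
\]
be the number of zeros in $|z|<e^t$. The approximation property is used only through the following two bounds. If $x\in(0,1]$ and $x^\beta\ge2\varepsilon$, then $\frac12x^\beta\le r(x)\le\frac32$, and hence
\begin{equation}\label{eq:onaxis}
|R(x)|\le2x^{-\beta},\qquad|f(x)|\,x^{-\gamma}\le2\varepsilon x^{-\beta}.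
\end{equation}
For the second bound, $|f|x^{-\gamma}=|r-x^\beta|/x^\beta$ if $\gamma=\beta$, and $|f|x^{-\gamma}=|x^\beta-r|/r$ if $\gamma=-\beta$.

\subsection{The slope of the circular mean}

For a function analytic in a disc, Jensen's formula says that the integral of $\log|f|$ over the circle $|z|=e^t$ has slope $2\pi\nu(t)$ in $t$; bounds for the integral at two radii then bound the number of zeros. Our $f$ has poles and a cut, and each lowers the slope. Put
\[
U(t)=\int_{-\pi}^\pi\log|f(e^{t+i\theta})|\,d\theta .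
\]

\begin{lemma}\label{lem:slope}
The total number of zeros of $f$ in $\Omega$ is at most $K+k+1+2\beta\le CK$. For $t<t'$,
\[
U(t')-U(t)\ge2\pi\int_t^{t'}\bigl(\nu(\tau)-(2k+1+\beta)\bigr)\,d\tau .
\]
\end{lemma}

\begin{proof}
To unfold the cut and clear the poles, consider the entire function
\[
F(\zeta)=P(e^\zeta)-Q(e^\zeta)e^{\gamma\zeta},
\]
so that $f(e^\zeta)=F(\zeta)/Q(e^\zeta)$ for $|\operatorname{Im}\zeta|<\pi$. Where $Q(e^\zeta)=0$ we have $F(\zeta)=P(e^\zeta)\ne0$. So the zeros of $F$ in the open strip correspond, with multiplicity, to the zeros of $f$ in $\Omega$.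

\emph{The edges of the strip.} Since $P$ and $Q$ are real,
\[
\operatorname{Im}F(\tau\pm i\pi)=\mp\sin(\pi\gamma)\,e^{\gamma\tau}Q(-e^\tau).
\]
This vanishes only at the negative zeros of $Q$, at most $k$ points, and there $F\ne0$. So $F$ has no zero on the edges. These points cut a segment of an edge into at most $k+1$ pieces, and inside each piece the values of $F$ stay in an open half plane. Hence $\arg F$ changes by at most $\pi(k+1)$ in absolute value along any segment of either edge.

\emph{Vertical segments.} For the $t$ such that $F$ has no zero on $\{t\}\times[-\pi,\pi]$, that is, for all $t\ne\tau_j$, let $\Delta(t)$ be the change of $\arg F(t+i\theta)$ as $\theta$ goes from $-\pi$ to $\pi$. The function $F$ is a finite sum of terms $be^{\sigma\zeta}$, with exponents $\sigma\in\mathbb Z$ coming from $P$ and $\sigma\in\gamma+\mathbb Z$ coming from $Q$; since $\gamma\notin\mathbb Z$, no term cancels. Let $\sigma_-\ge-\beta$ be the smallest and $\sigma_+\le K+\beta$ the largest exponent. As $\operatorname{Re}\zeta\to\pm\infty$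 we have $F(\zeta)=b_\pm e^{\sigma_\pm\zeta}(1+o(1))$ uniformly in the closed strip, so $\Delta(t)\to2\pi\sigma_\pm$ as $t\to\pm\infty$. The argument principle on the rectangle $[\tau_0,t]\times[-\pi,\pi]$, with $\tau_0\to-\infty$, gives
\begin{equation}\label{eq:arg}
2\pi\nu(t)\le\Delta(t)+2\pi(k+1)+2\pi\beta\qquad(t\ne\tau_j).
\end{equation}
Letting $t\to\infty$ yields the first assertion.

\emph{The derivative of $U$.} Write $U=U_1-U_2$ with $U_1(t)=\int_{-\pi}^\pi\log|F(t+i\theta)|\,d\theta$ and $U_2(t)=\int_{-\pi}^\pi\log|Q(e^{t+i\theta})|\,d\theta$. For $t\ne\tau_j$ the Cauchy--Riemann equations give $U_1'(t)=\int\partial_t\log|F|\,d\theta=\int\partial_\theta\arg F\,d\theta=\Delta(t)$. Also, $U_1$ is locally Lipschitz. On a closed rectangle $[t_0-1,t_0+1]\times[-\pi,\pi]$, $F$ is a zero-free analytic function times finitely many factors $\zeta-\zeta_0$. For $\zeta_0=t_1+i\theta_1$ the function $t\mapsto\int_{-\pi}^\pi\log|t+i\theta-\zeta_0|\,d\theta$ is continuous, by dominated convergence with the lower bound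 $\log|\theta-\theta_1|$, and for $t\ne t_1$ its derivative $\int_{-\pi}^\pi\frac{(t-t_1)\,d\theta}{(t-t_1)^2+(\theta-\theta_1)^2}$ is at most $\pi$ in absolute value. By \eqref{eq:mean}, $U_2$ is piecewise linear and continuous with slopes at most $2\pi k$. So $U$ is locally Lipschitz, and by \eqref{eq:arg}, $U'\ge\Delta-2\pi k\ge2\pi(\nu-(2k+1+\beta))$ off a finite set.
\end{proof}

The $2k$ in the lemma, $k$ from the edges and $k$ from the poles, is the $2k$ of Example~\ref{ex:sqrt}. The total count $K+k+O(1)$ is the number of parameters of $\mathcal R_{MN}$; covering the whole triangle with that many translates of $\chi$ would give $L\le\pi\sqrt{2\beta(K+k)}\,(1+o(1))$, which is the guess $\sqrt{(1+c)/2}$ of the introduction.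

\subsection{Two bounds for the circular mean}

The lower bound for $U(t)$ involves all zeros, with a weight that decays above the scale $e^t$. Since $\frac12\int_{\max(t,\tau_j)}^\infty e^{-(\tau-t)/2}\,d\tau=e^{-(\max(t,\tau_j)-t)/2}$,
\begin{equation}\label{eq:W}
W(t):=\frac12\int_t^\infty e^{-(\tau-t)/2}\nu(\tau)\,d\tau=\sum_{\tau_j<t}1+\sum_{\tau_j\ge t}e^{-(\tau_j-t)/2}\ge\sum_je^{-|t-\tau_j|/2}.
\end{equation}
Integrating the inequality of Lemma~\ref{lem:pointwise} over $|z|=e^t$ and using Lemma~\ref{lem:G}, we get for all real $t$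
\begin{equation}\label{eq:Ulower}
U(t)\ge-2\pi\beta|t|-C-\pi^2W(t).
\end{equation}
The upper bound is where the mechanism of Example~\ref{ex:poly} enters: each finite pole of $R$ costs a constant, wherever it lies, and the pole at infinity costs $Ke^{t/2}$.

\begin{lemma}\label{lem:Uupper}
If $t'\le-\log2$ and $e^{\beta t'}\ge2\varepsilon$, then $U(t')\le C\bigl(1+k+|t'|+Ke^{t'/2}\bigr)$.
\end{lemma}

\begin{proof}
Let $a=e^{t'}\le\frac12$ and $I=[a,1]$. By \eqref{eq:onaxis}, $|R|\le2a^{-\beta}$ on $I$. Let $w_j$ be the poles of $R$ in $\widehat{\mathbb C}$: at most $k$ finite ones, none on $I$, and $\infty$ with multiplicity at most $K$. On $|z|=a$ we have $|z^\gamma|\le a^{-\beta}$, so \eqref{eq:growth} and $g_I\ge0$ give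
\[
\log|f(z)|\le\log3+\beta|t'|+\sum_jg_I(z,w_j)\qquad(|z|=a,\ z\ne\pm a).
\]

\emph{The pole at infinity.} The map $y=(z-a)/(1-a)$ takes $I$ to $[0,1]$, and $|y|\le4a$ for $|z|=a$. By \eqref{eq:ginf}, $g_I(z,\infty)\le4\sqrt a=4e^{t'/2}$.

\emph{Finite poles.} A finite pole may lie on or near the circle, so only the mean of $g_I$ is bounded. Since $[a,2a]\subset I$, we have $g_I(z,w)\le g_{[a,2a]}(z,w)=g_{[1,2]}(z/a,w/a)$ for $z,w\notin I$. It suffices to bound the mean of $g_{[1,2]}(\cdot,w)$ over the unit circle for finite $w\notin[1,2]$. Fix $z\ne1$ with $|z|=1$. The function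
\[
w\mapsto\log|z-w|+g_{[1,2]}(w,z)-g_{[1,2]}(w,\infty)
\]
is harmonic in $\widehat{\mathbb C}\setminus[1,2]$, since the singularities at $w=z$ and $w=\infty$ cancel, and its boundary values are $\log|z-\xi|\le\log3$ for $\xi\in[1,2]$. So it is at most $\log3$. By \eqref{eq:ginf} with $y=w-1$, $g_{[1,2]}(w,\infty)\le\log(4|w|+8)\le\log12+\log^+|w|$. Using symmetry and \eqref{eq:mean} with $t=0$,
\[
\int_{-\pi}^\pi g_{[1,2]}(e^{i\theta},w)\,d\theta\le2\pi\bigl(\log3-\log^+|w|+\log12+\log^+|w|\bigr)=2\pi\log36 .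
\]
Altogether $U(t')\le2\pi\bigl(\log3+\beta|t'|+k\log36+4Ke^{t'/2}\bigr)$.
\end{proof}

\subsection{Counting the zeros in a small disc}

Over an interval of length $A$ the function $U$ grows by about $2\pi A(\nu-2k)$, while the two bounds allow an increase that is essentially independent of $A$. Dividing by $A$ makes the unspecified constant in front of $k$ in Lemma~\ref{lem:Uupper} harmless.

\begin{lemma}\label{lem:key}
Let $t'\le-\log2$, $e^{\beta t'}\ge2\varepsilon$, $A\ge\pi$ and $t=t'-A$. Then
\[
(2\pi A-\pi^2)\,\nu(t)\le2\pi A(2k+1+\beta)+C\bigl(1+k+|t|+Ke^{t'/2}\bigr)+\frac{\pi^2}2\int_{t'}^\infty e^{-(\tau-t)/2}\nu(\tau)\,d\tau .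
\]
\end{lemma}

\begin{proof}
Lemmas~\ref{lem:slope} and~\ref{lem:Uupper}, the bound \eqref{eq:Ulower} and $|t'|\le|t|$ give
\[
2\pi\int_t^{t'}\nu\,d\tau\le2\pi A(2k+1+\beta)+C\bigl(1+k+|t|+Ke^{t'/2}\bigr)+\frac{\pi^2}2\int_t^\infty e^{-(\tau-t)/2}\nu(\tau)\,d\tau .
\]
Move the part of the last integral over $[t,t']$ to the left. The left side becomes the integral of $\nu$ against the weight $2\pi-\frac{\pi^2}2e^{-(\tau-t)/2}$, which is positive since $\pi<4$ and has integral at least $2\pi A-\pi^2$ over $[t,t']$. Since $\nu(\tau)\ge\nu(t)$ there, the lemma follows.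
\end{proof}

The lemma bounds $\nu(t)$ in terms of $\nu$ at larger scales. Inserting the crude bound $\nu\le CK$ into the last integral gives $CKe^{-A/2}$, which is small only for $A$ about $2\log K$, and this would spoil the coefficient of $\log K$. We need to know beforehand that $\nu$ decreases with the scale. The term $Ke^{t'/2}$ suggests the profile $k+\log K+Ke^{\tau/2}$, but $e^{\tau/2}$ is not integrable against the weight $e^{-\tau/2}$. We use $e^{\tau/\lambda}$ instead, which is integrable because $\lambda>2$. Put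
\[
d=\frac12-\frac1\lambda>0,\qquad t_*=-\lambda\log K,\qquad\Phi(\tau)=k+\log K+Ke^{\tau/\lambda}.
\]
Then $-3\log K\le t_*\le-2\log2$, $\Phi(t_*)=k+\log K+1$, and $\Phi(\tau+v)\le e^{v/\lambda}\Phi(\tau)$ for $v\ge0$. If $e^{\beta t_*}<2\varepsilon$, then $L<\beta\lambda\log K+\log2$ and Proposition~\ref{prop:lower} holds. \emph{From now on we assume $e^{\beta t_*}\ge2\varepsilon$.}

\begin{lemma}\label{lem:apriori}
We have $\nu(\tau)\le C_\lambda\Phi(\tau)$ for $\tau\ge t_*$. Consequently,
\begin{equation}\label{eq:tail}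
\nu(t_*)+\int_{t_*}^\infty e^{-(\tau-t_*)/2}\nu(\tau)\,d\tau\le C_\lambda(k+\log K+1).
\end{equation}
\end{lemma}

\begin{proof}
Let $S=\sup_{\tau\ge t_*}\nu(\tau)/\Phi(\tau)$, which is finite because $\nu$ is bounded and $\Phi\ge\log2$. Choose $A_0\ge\pi$, depending only on $\lambda$, with $\frac{\pi^2}{2d}e^{-dA_0}\le\frac12$.

If $t\ge-\log2-A_0$, then $\Phi(t)\ge Ke^{-(\log2+A_0)/\lambda}$, so $\nu(t)\le CK\le C_\lambda\Phi(t)$ by Lemma~\ref{lem:slope}.

If $t_*\le t\le-\log2-A_0$, apply Lemma~\ref{lem:key} with $A=A_0$ and $t'=t+A_0$; this is allowed since $t_*\le t'\le-\log2$. We have $|t|\le3\log K$, $1\le2\log K$, and $Ke^{t'/2}=e^{A_0/2}Ke^{t/2}\le e^{A_0/2}Ke^{t/\lambda}$ as $t<0$. So the first two terms on the right are at most $C_\lambda\Phi(t)$. The last term is at most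
\[
\frac{\pi^2}2\int_{A_0}^\infty e^{-v/2}S\Phi(t+v)\,dv\le\frac{\pi^2}2S\Phi(t)\int_{A_0}^\infty e^{-dv}\,dv\le\frac12S\Phi(t).
\]
Since $2\pi A_0-\pi^2\ge1$, we get $\nu(t)\le(C_\lambda+\frac12S)\Phi(t)$.

Hence $S\le C_\lambda+\frac12S$, and $S\le2C_\lambda$ because $S$ is finite. The left side of \eqref{eq:tail} is at most $S\Phi(t_*)\bigl(1+\int_0^\infty e^{-dv}\,dv\bigr)$.
\end{proof}

\begin{lemma}\label{lem:sharp}
For $A\ge\pi$,
\[
\nu(t_*-A)\le2k+C_\lambda\Bigl(1+\frac{k+\log K}A\Bigr).
\]
\end{lemma}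

\begin{proof}
Apply Lemma~\ref{lem:key} with $t'=t_*$ and $t=t_*-A$. Here $Ke^{t_*/2}=K^{1-\lambda/2}\le1$ and $|t|\le3\log K+A$, and by \eqref{eq:tail} the last term is at most $C_\lambda e^{-A/2}(k+\log K+1)$. As $A\ge\pi$, we have $2\pi A-\pi^2\ge\pi A$ and $\frac{2\pi A}{2\pi A-\pi^2}=1+\frac{\pi^2}{2\pi A-\pi^2}\le1+\frac\pi A$. Therefore
\[
\nu(t_*-A)\le\Bigl(1+\frac\pi A\Bigr)(2k+1+\beta)+\frac{C(2+k+3\log K+A)+C_\lambda(k+\log K+1)}{\pi A},
\]
which has the stated form.
\end{proof}

\subsection{Covering the truncated triangle}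

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Let $c_0=\log(2/|\sin\pi\beta|)\ge\log2$. For $-(L-c_0)/\beta\le t\le0$ we have $e^{\beta t}\ge\varepsilon e^{c_0}\ge2\varepsilon$, so \eqref{eq:onaxis} and Lemmas~\ref{lem:pointwise} and~\ref{lem:G} give
\begin{equation}\label{eq:cover}
\sum_j\chi(t-\tau_j)\ge L-c_0+\beta t .
\end{equation}
Lemma~\ref{lem:sharp} counts the zeros with $\tau_j<t_*-A$. To make the contribution of the others small we keep a further distance $A$ and integrate only over $t\le t_1:=t_*-2A$. Note that $|t_1|=\lambda\log K+2A$. If $L-c_0\le\beta|t_1|$, the proposition holds. Otherwise integrate \eqref{eq:cover} over $[-(L-c_0)/\beta,\,t_1]$; the right side gives $(L-c_0-\beta|t_1|)^2/(2\beta)$. On the left, by \eqref{eq:chi}, a zero with $\tau_j<t_*-A$ contributes at most $\pi^2$, and a zero with $\tau_j\ge t_*-A$ contributes at most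
\[
\int_{\tau_j-t_1}^\infty\chi\le\frac{\pi^2}2e^{-(\tau_j-t_1)/2}=\frac{\pi^2}2e^{-A/2}e^{-(\tau_j-(t_*-A))/2}.
\]
By \eqref{eq:W} the zeros of the second kind contribute in total at most $\frac{\pi^2}2e^{-A/2}W(t_*-A)$. Split the integral defining $W(t_*-A)$ at $t_*$. On $[t_*-A,t_*]$ we have $\nu\le\nu(t_*)$, so this part is at most $\nu(t_*)$, and the other part is at most the integral in \eqref{eq:tail}. Hence $W(t_*-A)\le C_\lambda(k+\log K+1)$. With $e^{-A/2}\le1/A$ and Lemma~\ref{lem:sharp},
\[
\frac{(L-c_0-\beta|t_1|)^2}{2\beta}\le\pi^2\Bigl[2k+C_\lambda\Bigl(1+\frac{k+\log K}A\Bigr)\Bigr].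
\]
Solving for $L$ gives the proposition.
\end{proof}

\section{The upper bound: a construction}\label{sec:upper}

We reverse the covering argument. First we choose points whose translates of $\chi$ cover the triangle with little waste. Then we build a rational function of nearly diagonal type whose error has double zeros at these points and obeys the bound that the covering predicts. Finally we use the surplus degrees to shrink the problem to the scale $K^{-2}$.

\subsection{Nodes that cover the triangle}

For nodes $x_j=e^{t_j}>0$ let $B(w)=\prod_j\frac{w-\sqrt{x_j}}{w+\sqrt{x_j}}$, a Blaschke product of the right half plane. For $u=e^t$,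
\begin{equation}\label{eq:B}
u^\beta B(\sqrt u)^2=\exp\Bigl(\beta t-2\sum_j\chi(t-t_j)\Bigr).
\end{equation}
To make this about $e^{-L}$ we need $2\sum_j\chi(t-t_j)\ge L+\beta t$, up to a small loss. Since $\chi$ has mass $\pi^2$, the nodes should have density $(L+\beta\tau)/(2\pi^2)$. Near $t=0$ the kernel must find nodes on both sides, so some nodes are placed at $\tau>0$, up to a height $\Lambda$ of order $\log L$.

\begin{lemma}\label{lem:nodes}
There is $L_0=L_0(\beta)$ such that for $L\ge L_0$ and $\Lambda=2\log(L+2)$ there are distinct $x_1,\dots,x_{N_1}>0$, with $1\le N_1\le\frac{(L+\beta\Lambda)^2}{4\pi^2\beta}$, for which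
\[
\varepsilon_1:=\sup_{0<u\le1}u^\beta B(\sqrt u)^2\le e^{-L}(L+2)^C .
\]
\end{lemma}

\begin{proof}
Let $h(\tau)=\max(L+\beta\tau,0)$, and let $\rho=h/(2\pi^2)$ on $[-L/\beta,\Lambda]$ and $\rho=0$ elsewhere. The mass of $\rho$ is $\Theta=\frac{(L+\beta\Lambda)^2}{4\pi^2\beta}$ and its maximum is $\rho_{\max}=\frac{L+\beta\Lambda}{2\pi^2}$; take $L_0$ so large that $\Theta\ge1$ and $\rho_{\max}\ge\frac12$. Let $N_1=\lfloor\Theta\rfloor$, and define $-L/\beta=t_0<t_1<\dots<t_{N_1}\le t_{N_1+1}=\Lambda$ by $\int_{t_0}^{t_j}\rho=j$ for $1\le j\le N_1$. Each interval $[t_j,t_{j+1}]$ has $\rho$-mass at most $1$. Put $x_j=e^{t_j}$. For $t\le-L/\beta$ the quantity \eqref{eq:B} is at most $e^{\beta t}\le e^{-L}$. Let $-L/\beta<t\le0$.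

\emph{From the sum to an integral.} Let $i$ be the largest index in $\{0,\dots,N_1\}$ with $t_i<t$; then $t\le t_{i+1}$. Assign to each node the adjacent interval on its far side from $t$. Since $\chi$ decreases in $|v|$,
\[
\chi(t-t_j)\ge\int_{t_{j-1}}^{t_j}\rho(\tau)\chi(t-\tau)\,d\tau\ \ (1\le j\le i),\qquad
\chi(t-t_j)\ge\int_{t_j}^{t_{j+1}}\rho(\tau)\chi(t-\tau)\,d\tau\ \ (i<j\le N_1).
\]
These intervals cover $[-L/\beta,\Lambda]$ except for the gap $[t_i,t_{i+1}]$. Let $v_0=1/(2\rho_{\max})\le1$. On the gap use $\chi\le\chi(v_0)+\max(\chi-\chi(v_0),0)$, the mass bound $1$ for the first term and $\rho\le\rho_{\max}$ for the second: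
\[
\int_{t_i}^{t_{i+1}}\rho(\tau)\chi(t-\tau)\,d\tau\le\chi(v_0)+2\rho_{\max}\int_0^{v_0}\bigl(\chi-\chi(v_0)\bigr)=2\rho_{\max}\int_0^{v_0}\chi .
\]
From $\coth y=1+2/(e^{2y}-1)\le1+1/y$ we get $\chi(v)\le\log(1+4/v)\le\log(5/v)$ for $0<v\le1$, so the last expression is at most $\log(5/v_0)+1=\log(10\rho_{\max})+1\le C\log(L+2)$.

\emph{The integral.} Since $h$ is convex and $\chi$ is even with mass $\pi^2$,
\[
\int_{-\infty}^\infty h(\tau)\chi(t-\tau)\,d\tau=\int_0^\infty\bigl(h(t+v)+h(t-v)\bigr)\chi(v)\,dv\ge\pi^2h(t).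
\]
We must remove the part over $\tau>\Lambda$. There $v=\tau-t>\Lambda$, $h(\tau)\le L+\beta v$, and $e^{-v/2}\le\frac12$, so the series for $\chi$ gives $\chi(v)\le2e^{-v/2}/(1-e^{-v})\le3e^{-v/2}$. This part is therefore at most
\[
3\int_\Lambda^\infty(L+\beta v)e^{-v/2}\,dv=3(2L+2\beta\Lambda+4\beta)e^{-\Lambda/2}=\frac{3(2L+2\beta\Lambda+4\beta)}{L+2}\le C .
\]
Hence $2\int\rho(\tau)\chi(t-\tau)\,d\tau\ge h(t)-C$ and $2\sum_j\chi(t-t_j)\ge L+\beta t-C\log(L+2)$. Now \eqref{eq:B} gives the bound.
\end{proof}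

\subsection{Interpolation of $u^\beta$ at double nodes}

The function $u^\beta$ is a power of $u$ times an integral of $1/(u+s)$ against a positive measure. For such integrals, interpolation at double nodes leads to an orthogonal polynomial as denominator and to an error with an extremal property, which can be estimated by any competitor. For the last step of the construction we also want the error to vanish to order at least $\beta$ at $u=1$; this costs a bounded number of degrees. Let $J=\lfloor\beta\rfloor+1$.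

\begin{lemma}\label{lem:interp}
Let $x_1,\dots,x_{N_1}>0$ and let $B$, $\varepsilon_1$ be as in Lemma~\ref{lem:nodes}. There is a real rational function $R_1$, with numerator of degree at most $N_1+2J-1$ and denominator of degree $N_1$ with only negative zeros, such that
\begin{equation}\label{eq:R1}
|u^\beta-R_1(u)|\le4\varepsilon_1(1-u)^\beta\qquad(0\le u\le1).
\end{equation}
\end{lemma}

\begin{proof}
\emph{An integral representation.} Since $\beta$ is not an integer, $\beta-J\in(-1,0)$, so $\Psi(u)=\int_0^\infty\frac{s^{\beta-J}}{u+s}\,ds$ converges for $u>0$. Scaling gives $\Psi(u)=u^{\beta-J}\Psi(1)$, so $u^\beta=c_\beta u^J\Psi(u)$ with $c_\beta=1/\Psi(1)>0$. With $y=\frac{1-u}{1+s}$ we have $1-y=\frac{u+s}{1+s}$, and $\frac1{1-y}=\sum_{l<J}y^l+\frac{y^J}{1-y}$ reads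
\[
\frac1{u+s}=\sum_{l=0}^{J-1}\frac{(1-u)^l}{(1+s)^{l+1}}+\frac{(1-u)^J}{(1+s)^J(u+s)} .
\]
Hence $\Psi=T+(1-u)^J\Psi_J$, where $T$ is a polynomial of degree at most $J-1$ and
\[
\Psi_J(u)=\int_0^\infty\frac{d\mu(s)}{u+s},\qquad d\mu(s)=s^{\beta-J}(1+s)^{-J}\,ds .
\]
The measure $\mu$ is finite because $\beta<J\le2J-1$, and $\Psi_J\le\Psi$ on $(0,\infty)$.

\emph{The interpolant.} Put $\varpi(x)=\prod_j(x-x_j)^2$ and $d\mu_1(s)=d\mu(s)/\varpi(-s)$. Since $\varpi(-s)=\prod_j(s+x_j)^2$, the function $s^{2N_1}/\varpi(-s)$ is bounded on $[0,\infty)$, and $\int a(-s)b(-s)\,d\mu_1(s)$ is an inner product on the real polynomials of degree at most $N_1$. Let $q$ have degree $N_1$ and be orthogonal to all $\sigma$ with $\deg\sigma<N_1$. All zeros of $q$ are negative: if $q$ changed sign at fewer than $N_1$ negative points, the polynomial $\sigma$ with simple zeros at these points would make $q\sigma$ of one sign on $(-\infty,0)$ and the integral nonzero. For $x>0$ define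
\[
p(x)=q(x)\Psi_J(x)-\varpi(x)\int\frac{q(-s)}{x+s}\,d\mu_1(s)=\int\frac{q(x)\varpi(-s)-\varpi(x)q(-s)}{x+s}\,d\mu_1(s).
\]
The numerator in the last integrand vanishes at $x=-s$, so the quotient is a polynomial in $x$ and $s$, of degree less than $2N_1$ in $s$, and $p$ is a real polynomial. To find its degree let $x\to+\infty$. We have $q\Psi_J=O(x^{N_1-1})$ since $\mu$ is finite. The quotient $\frac{x^{N_1}-(-s)^{N_1}}{x+s}$ is a polynomial of degree $N_1-1$ in $-s$, so orthogonality gives
\[
\int\frac{q(-s)}{x+s}\,d\mu_1(s)=x^{-N_1}\int\frac{q(-s)(-s)^{N_1}}{x+s}\,d\mu_1(s)=O(x^{-N_1-1}).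
\]
As $\deg\varpi=2N_1$, we get $\deg p\le N_1-1$. Orthogonality applied to $\frac{q(x)-q(-s)}{x+s}$ gives $q(x)\int\frac{q(-s)}{x+s}\,d\mu_1=\int\frac{q(-s)^2}{x+s}\,d\mu_1$, and therefore
\begin{equation}\label{eq:error}
\Psi_J(x)-\frac{p(x)}{q(x)}=\varpi(x)\int\Bigl(\frac{q(-s)}{q(x)}\Bigr)^2\frac{d\mu_1(s)}{x+s}\ge0\qquad(x>0).
\end{equation}

\emph{The extremal property.} Fix $x>0$. Among polynomials $Y$ with $\deg Y\le N_1$ and $Y(x)=1$, the polynomial $q/q(x)$ minimizes $\int Y(-s)^2\frac{d\mu_1(s)}{x+s}$. Indeed, $Y-q/q(x)$ vanishes at $x$, so its value at $-s$ is $(x+s)\sigma(-s)$ with $\deg\sigma<N_1$, and in the expansion of the square the cross term is a multiple of $\int q(-s)\sigma(-s)\,d\mu_1=0$.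

\emph{A competitor.} We want a polynomial that is no larger than $\sqrt\varpi$ on the negative axis and large on the positive axis. Let $w_j=\sqrt{x_j}$ and $Z(w)=\prod_j(w+w_j)^2$. The even part of $Z$ is a polynomial $H$ of degree $N_1$ in $w^2$:
\[
H(w^2)=\tfrac12\bigl[Z(w)+Z(-w)\bigr].
\]
For $w=i\sqrt s$ we have $|Z(\pm w)|=\prod_j(s+x_j)$, so $H(-s)^2\le\varpi(-s)$. For $w=\sqrt x>0$ we have $Z(-w)\ge0$, so $H(x)\ge\frac12Z(w)>0$; and $\varpi(x)=Z(w)Z(-w)$, so $\varpi(x)/H(x)^2\le4Z(-w)/Z(w)=4B(\sqrt x)^2$. Taking $Y=H/H(x)$ in \eqref{eq:error},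
\[
0\le\Psi_J(x)-\frac{p(x)}{q(x)}\le\frac{\varpi(x)}{H(x)^2}\int\frac{d\mu(s)}{x+s}\le4B(\sqrt x)^2\Psi_J(x).
\]

\emph{The approximant.} Put $R_1(u)=c_\beta u^J\bigl[T(u)+(1-u)^Jp(u)/q(u)\bigr]$. Its denominator is $q$, and both terms of its numerator $c_\beta u^J[Tq+(1-u)^Jp]$ have degree at most $N_1+2J-1$. For $0<u\le1$, using $\Psi_J\le\Psi$ and $J\ge\beta$,
\[
|u^\beta-R_1(u)|\le4c_\beta u^J(1-u)^JB(\sqrt u)^2\Psi(u)=4u^\beta B(\sqrt u)^2(1-u)^J\le4\varepsilon_1(1-u)^\beta .
\]
At $u=0$ the error is $0$.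
\end{proof}

\subsection{Spending the surplus degrees}

Let $0<\delta\le1$ and $u=\frac x{x+\delta}$, so that
\[
x^\beta=u^\beta(x+\delta)^\beta,\qquad1-u=\frac\delta{x+\delta}.
\]
The factor $u^\beta$ carries the singularity, and it varies mainly on the scale $x\approx\delta$. We replace it by $R_1(u)$. By \eqref{eq:R1} the resulting error is at most $4\varepsilon_1(1-u)^\beta(x+\delta)^\beta=4\varepsilon_1\delta^\beta$, uniformly in $x$; without the zero at $u=1$ the gain $\delta^\beta$ would be lost near $x=1$. The factor $(x+\delta)^\beta$ is analytic near $[0,1]$, and polynomials of degree $D$ approximate it well as soon as $D\sqrt\delta$ is large.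

\begin{lemma}\label{lem:poly}
Let $L\ge1$, let $D\ge1$ be an integer, and suppose that $\sqrt\delta:=(8\beta+4)(L+\log D+1)/D\le1$. Then each of $(x+\delta)^\beta$ and $(x+\delta)^{-\beta}$ is approximated on $[0,1]$ by a real polynomial of degree at most $D$ with error at most $\eta:=2\cdot3^\beta e^{-L}\delta^\beta$.
\end{lemma}

\begin{proof}
Recall Bernstein's estimate. Consider an ellipse with foci $0$ and $1$, and let $\varrho>1$ be the sum of its semiaxes divided by half the focal distance. If a function is analytic and bounded by $b$ on and inside the ellipse, then its Chebyshev coefficients on $[0,1]$ are at most $2b\varrho^{-j}$, so the expansion truncated at degree $D$ has error at most $2b\varrho^{-D}/(\varrho-1)$; the coefficients are real if the function is real on $[0,1]$. Take the ellipse with vertices $-\frac\delta2$ and $1+\frac\delta2$. Its semiaxes are $\frac12(1+\delta)$ and $\frac12\sqrt{2\delta+\delta^2}$, so $\varrho=1+\delta+\sqrt{2\delta+\delta^2}\ge1+\sqrt\delta\ge e^{\sqrt\delta/2}$.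 On and inside it, $\operatorname{Re}(z+\delta)\ge\frac\delta2$ and $|z-\frac12|\le\frac{1+\delta}2$, so $\frac\delta2\le|z+\delta|\le1+\frac32\delta\le\frac52$ and $|(z+\delta)^{\pm\beta}|\le(3/\delta)^\beta$. The error is therefore at most
\[
2\cdot3^\beta\delta^{-\beta-1/2}e^{-D\sqrt\delta/2}=2\cdot3^\beta\delta^\beta\cdot\delta^{-2\beta-1/2}e^{-D\sqrt\delta/2}.
\]
Since $\sqrt\delta\ge1/D$, we have $\delta^{-2\beta-1/2}\le D^{4\beta+1}$; and $D\sqrt\delta/2=(4\beta+2)(L+\log D+1)$ gives $e^{-D\sqrt\delta/2}\le e^{-L}D^{-4\beta-2}$.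
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
Take $L=2\pi\sqrt{\beta(1-2\varphi)k}$ and $D=\lfloor\varphi K\rfloor$, with $k$ large. Then $L\ge L_0$, and $\delta\le1$ in Lemma~\ref{lem:poly} because $L\le C\sqrt K$, $\log D\le\log K$, $D\ge\varphi K-1$ and $K\ge k$. Take the nodes from Lemma~\ref{lem:nodes} and $R_1$ from Lemma~\ref{lem:interp}, and let $N_2=N_1+2J-1$. Since $\Lambda=o(L)$, we have $N_1\le(1-2\varphi)k\,(1+o(1))$, so for large $k$
\[
N_2\le(1-\varphi)k\le k,\qquad N_2+D\le(1-\varphi)K+\varphi K=K .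
\]
Multiplying numerator and denominator by $(x+\delta)^{N_2}$ shows that $R_1(u)$, as a function of $x$, belongs to $\mathcal R_{N_2N_2}$; it has no pole on $[0,1]$, since there $0\le u<1$.

\emph{Case $M\ge N$.} Let $P_D$ approximate $(x+\delta)^\beta$ with error at most $\eta$. Then $R_1(u)P_D(x)$ has type $(N_2+D,N_2)$ and lies in $\mathcal R_{MN}$. By \eqref{eq:R1},
\begin{align*}
|R_1P_D-x^\beta|&\le|R_1-u^\beta|\,|P_D|+u^\beta|P_D-(x+\delta)^\beta|\\
&\le\frac{4\varepsilon_1\delta^\beta}{(x+\delta)^\beta}\bigl((x+\delta)^\beta+\eta\bigr)+\eta\le4\varepsilon_1\delta^\beta+(4\varepsilon_1+1)\eta .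
\end{align*}

\emph{Case $M<N$.} Let $Q_D$ approximate $(x+\delta)^{-\beta}$ with error at most $\eta$, where $\eta\le2^{-\beta-1}$ for large $k$. Since $(x+\delta)^{-\beta}\ge2^{-\beta}$, we have $Q_D\ge\frac12(x+\delta)^{-\beta}>0$ on $[0,1]$. The function $R_1(u)/Q_D(x)$ has type $(N_2,N_2+D)$ and lies in $\mathcal R_{MN}$, and
\begin{align*}
\Bigl|\frac{R_1}{Q_D}-x^\beta\Bigr|&\le\frac{|R_1-u^\beta|}{Q_D}+u^\beta\,\frac{(x+\delta)^\beta\,|(x+\delta)^{-\beta}-Q_D|}{Q_D}\\
&\le8\varepsilon_1\delta^\beta+2(x+\delta)^{2\beta}\eta\le8\varepsilon_1\delta^\beta+2^{1+2\beta}\eta .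
\end{align*}

In both cases $\varepsilon_1\le1$, $\varepsilon_1\le e^{-L}(L+2)^C$ and $\eta\le Ce^{-L}\delta^\beta$ give $e_{MN}\le Ce^{-L}(L+2)^C\delta^\beta$. With $\delta^\beta\le CD^{-2\beta}(L+\log D+1)^{2\beta}$,
\[
\log\frac1{e_{MN}}\ge L+2\beta\log D-C\log(L+\log D+2)-C .
\]
Finally $\log D\ge\log K-C_\varphi$ and $L+\log D+2\le C(\sqrt k+\log K+2)$, which gives the proposition.
\end{proof}

\begin{thebibliography}{1}

\bibitem{table}
\emph{Sequences in the Walsh table for $|x|^\alpha$},
\texttt{http://www.math.bas.bg/\allowbreak mathmod/\allowbreak Proceedings\_CTF/\allowbreak CTF-1991/\allowbreak files\_CTF-1991/\allowbreak CTF-1991-249-257.pdf}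

\end{thebibliography}
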